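\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Two-positive Ricci curvature does not bound the fill radius\\ in dimensions ten and higher}


\begin{abstract}
It was conjectured that in a complete Riemannian $n$-manifold in which the sum of the two smallest Ricci eigenvalues is at least $\kappa>0$, the fill radius of every smooth simple closed curve that bounds a disk is at most a constant depending only on $\kappa$ (and $n$). We disprove this for every $n\ge 10$ by an explicit complete warped product metric on $\mathbb R^2\times S^{n-2}$. For $n\ge 11$ the base can be the hyperbolic plane; $n=10$ is a borderline case that needs a logarithmic correction. We also show that a complete warped product over a noncompact surface can satisfy the curvature hypothesis exactly when $n\ge10$, prove the corresponding radius bound for stable minimal surfaces with flat normal bundle when $3\le n\le 9$, and prove the conjectured inequality for $n=2$ and $n=3$.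
\end{abstract}

\section{The question and the results}

Let $(N,g)$ be a connected Riemannian manifold and $\gamma\subset N$ a smooth simple closed curve. A \emph{disk bounded by $\gamma$} is a continuous map $u:\bar D\to N$ of the closed unit disk whose restriction to $\partial D$ is a homeomorphism onto $\gamma$. If $\gamma$ bounds a disk in $N$, its \emph{fill radius} is
\[
\operatorname{fillrad}(\gamma)=\sup\{r>0:\gamma\text{ does not bound a disk in }N_r(\gamma)\},\qquad
N_r(\gamma)=\{x\in N: d_g(x,\gamma)<r\},
\]
with $\sup\emptyset=0$. It measures how far from itself $\gamma$ must travel in order to be contracted. For example, the circle of radius $\rho$ in the flat plane has fill radius $\rho$: a disk that it bounds must cover the center, and $N_r(\gamma)$ contains the center only if $r>\rho$.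

Let $\mu_1\le\dots\le\mu_n$ be the eigenvalues of the Ricci tensor at a point. We say that $N$ has \emph{two-positive Ricci curvature bounded below by $\kappa>0$} if $\mu_1+\mu_2\ge\kappa$ at every point. Equivalently,
\begin{equation}\label{eq:planes}
\operatorname{Ric}(e_1,e_1)+\operatorname{Ric}(e_2,e_2)\ge\kappa\qquad\text{for all orthonormal pairs }e_1,e_2,
\end{equation}
because the left side is $\sum c_i\mu_i$ with $0\le c_i\le1$ and $\sum c_i=2$, which is at least $\mu_1+\mu_2$, with equality for a suitable pair of eigenvectors.

\begin{conjecture}[\cite{inradius}]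
Fix $n\ge2$. For each $\kappa>0$ there is a constant $C(\kappa)$, which may also depend on $n$, such that $\operatorname{fillrad}(\gamma)\le C(\kappa)$ for every complete Riemannian $n$-manifold $N$ with two-positive Ricci curvature bounded below by $\kappa$ and every smooth simple closed curve $\gamma\subset N$ that bounds a disk in $N$.
\end{conjecture}

Simple examples support this. The product $S^{n-1}\times\mathbb R$ with $n\ge3$ has Ricci eigenvalues $n-2$ and $0$, the latter once, so the hypothesis allows one unbounded direction. The product $S^{n-2}\times\mathbb R^2$ has the eigenvalue $0$ twice, so it is excluded. A curve with large fill radius seems to need \emph{two} unbounded directions, those of its filling disk, and the hypothesis seems to forbid precisely that. In dimensions two and three this expectation is correct (Theorem~\ref{thm:low}). In high dimensions it is not.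

\begin{theorem}\label{thm:main}
Let $n\ge10$ and $\kappa>0$. There are a complete Riemannian metric on $N=\mathbb R^2\times S^{n-2}$ with two-positive Ricci curvature bounded below by $\kappa$, and smooth simple closed curves $\gamma_\rho\subset N$, $0<\rho<1$, each bounding a smoothly embedded disk, with $\operatorname{fillrad}(\gamma_\rho)\to\infty$ as $\rho\to1$.
\end{theorem}

So the conjecture is false for every $n\ge10$, and it fails inside a single simply connected manifold. As the curves bound smoothly embedded disks in $N$, but not even continuous disks in the relevant neighborhoods, nothing depends on the regularity required of a disk.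

The other results explain the number ten. Write $M\times_hF$ for the product $M\times F$ with the metric $g_M+h^2g_F$, where $h>0$ is a smooth function on $M$.

\begin{theorem}\label{thm:warped}
Let $N=M\times_hF$ be a connected complete warped product with $\dim M=2$ and $\dim F=n-2\ge1$, with two-positive Ricci curvature bounded below by $\kappa>0$. If $n\le9$, then $M$ is compact, $\operatorname{diam}M\le4\pi/\sqrt{(10-n)\kappa}$, and $M$ is diffeomorphic to $S^2$ or $\mathbb{RP}^2$. For every $n\ge10$ there are such $N$ with $M\cong\mathbb R^2$.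
\end{theorem}

\begin{theorem}\label{thm:stable}
Let $3\le n\le9$, let $N^n$ have two-positive Ricci curvature bounded below by $\kappa>0$, and let $\Sigma\to N$ be an immersed, simply connected, stable minimal surface with flat normal bundle. If $p\in\Sigma$, the intrinsic closed ball $\bar B_R(p)$ is a compact subset of the interior of $\Sigma$, and some point has intrinsic distance $R$ from $p$, then $R\le4\pi/\sqrt{(10-n)\kappa}$.
\end{theorem}

\begin{theorem}\label{thm:low}
The inequality of the conjecture holds for $n=2$ with $C=\pi\sqrt{2/\kappa}$, and for $n=3$ with $C=4\pi/(3\sqrt\kappa)$.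
\end{theorem}

\paragraph{The inequality behind these results.} On a surface with Gauss curvature $K$, consider positive functions $w$ with
\begin{equation}\label{eq:key}
-k\,\Delta w+2Kw\ \ge\ \kappa w ,
\end{equation}
where $\Delta$ is the trace of the Hessian and $k>0$. With $k=n-2$ this inequality arises in two ways. On a stable minimal surface with flat normal bundle, $w$ is a first eigenfunction obtained from the stability inequality. On the base of a warped product $M\times_hF$, the function $w=h$ satisfies \eqref{eq:key}, since this is just \eqref{eq:planes} for the tangent plane of $M$. If $k<8$, then \eqref{eq:key} bounds the size of the surface, as a positive curvature bound does in Bonnet's theorem (Lemma~\ref{lem:inradius}). If $k\ge8$, it does not: a complete noncompact surface can carry a solution, and from such a solution we build the warped product of Theorem~\ref{thm:main}. One trades curvature $K<0$ of the base against $-k\Delta h/h>0$, and eight fiber dimensions are what it takes to win. For $n=3$ in Theorem~\ref{thm:low} we use \eqref{eq:key} in a slightly different form, with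 $k=2$ and $\frac{3\kappa}2$ in place of $\kappa$; the case $n=2$ is Bonnet's theorem itself.

Sections~\ref{sec:warp}--\ref{sec:ten} prove Theorem~\ref{thm:main}; the idea is fully visible in Section~\ref{sec:hyp}, which treats $n\ge11$. Sections~\ref{sec:bound}--\ref{sec:low} prove the remaining theorems.

\paragraph{What is not settled here.} We do not decide the inequality for the individual dimensions $4\le n\le9$. By Theorem~\ref{thm:warped}, no warped product over a noncompact surface is a counterexample there. The proof that we give for $n=3$, by area-minimizing disks, uses that such disks have no interior branch points and a flat normal bundle; in view of Theorem~\ref{thm:stable}, branch points and curvature of the normal bundle are the two places where such a proof could fail for $4\le n\le9$.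

\section{Warped products over surfaces}\label{sec:warp}

Let $N=M\times_fF$ with $\dim M=2$, $\dim F=k\ge1$. Vectors tangent to $M$ are called horizontal ($X,Y$), those tangent to $F$ vertical ($V,W$). The Ricci tensor is (\cite[Cor.~7.43]{oneill})
\begin{equation}\label{eq:ricci}
\begin{aligned}
\operatorname{Ric}(X,Y)&=K\,g_M(X,Y)-\frac kf\operatorname{Hess}f(X,Y),\qquad \operatorname{Ric}(X,V)=0,\\
\operatorname{Ric}(V,W)&=\operatorname{Ric}_F(V,W)-\Big(\frac{\Delta f}f+(k-1)\frac{|\nabla f|^2}{f^2}\Big)g(V,W),
\end{aligned}
\end{equation}
where $K$, $\operatorname{Hess}$, $\Delta$, $\nabla$ belong to $g_M$, and $\operatorname{Ric}_F=0$ if $k=1$. Take for $F$ the unit round sphere $S^k$ and $f=\varepsilon h$ with a constant $\varepsilon>0$. Then $\operatorname{Ric}$ has a horizontal $2\times2$ block with trace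
\begin{equation}\label{eq:trace}
2K-k\frac{\Delta h}h,
\end{equation}
and on vertical vectors it is the multiple $\mu_F$ of the metric, where
\begin{equation}\label{eq:vertical}
\mu_F=(k-1)\Big(\frac1{\varepsilon^2h^2}-\frac{|\nabla h|^2}{h^2}\Big)-\frac{\Delta h}h .
\end{equation}
The horizontal block does not depend on $\varepsilon$, while for $k\ge2$ the number $\mu_F$ grows as $\varepsilon$ decreases. So the main requirement is that the trace \eqref{eq:trace} be bounded below by a positive constant. One \emph{horizontal} eigenvalue may be very negative, provided that a small fiber makes $\mu_F$ dominate it uniformly on $M$.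

\begin{lemma}\label{lem:fill}
Let $g_M$ be a complete metric on $M=\{z\in\mathbb R^2:|z|<1\}$, let $f>0$ be smooth on $M$, and let $N=M\times_fS^k$ with $k\ge1$. Then $N$ is complete. For $q\in S^k$ and $0<\rho<1$ the curve $\gamma_\rho=\{|z|=\rho\}\times\{q\}$ bounds the smoothly embedded disk $\{|z|\le\rho\}\times\{q\}$, and
\[
\operatorname{fillrad}(\gamma_\rho)\ge d_{g_M}\big(0,\{|z|=\rho\}\big).
\]
\end{lemma}

\begin{proof}
The projection $\pi:N\to M$ does not increase lengths. So a closed bounded subset of $N$ lies in the product of a closed ball of $M$, which is compact, with $S^k$; hence it is compact, and $N$ is complete by the Hopf--Rinow theorem.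

Let $R=d_{g_M}(0,\{|z|=\rho\})$ and suppose that $\gamma_\rho$ bounds a disk $u:\bar D\to N_r(\gamma_\rho)$ with $r\le R$. The boundary values of $\pi\circ u:\bar D\to M\subset\mathbb R^2$ have winding number $\pm1$ about $0$, so $0\in\pi(u(\bar D))$. Thus some $x\in N_r(\gamma_\rho)$ has $\pi(x)=0$. But every curve from $x$ to $\gamma_\rho$ projects to a curve from $0$ to $\{|z|=\rho\}$ that is not longer, so $d_g(x,\gamma_\rho)\ge R\ge r$, a contradiction.
\end{proof}

The task is now to find a complete metric on a disk and a function $h$ for which \eqref{eq:trace} is bounded below by a positive constant, and then to check the other pairs of eigenvalues.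

\section{The idea: the hyperbolic plane and $n\ge11$}\label{sec:hyp}

Let $M$ be the hyperbolic plane, $g_M=dr^2+\sinh^2r\,d\theta^2$, $K=-1$, and let
\[
h=\frac1{\cosh(r/2)},\qquad \tau=\tanh(r/2)\in[0,1).
\]
The function $h$ is smooth on $M$, being a smooth even function of $r$. We have $h'/h=-\tau/2$ and $h''/h=(h'/h)'+(h'/h)^2=-\frac14(1-\tau^2)+\frac14\tau^2=-\frac14+\frac12\tau^2$. For $r>0$ the Hessian of a radial function has the eigenvalue $h''$ in the direction $\partial_r$ and $\coth r\,h'$ in the direction orthogonal to it. Since $\coth r=(1+\tau^2)/(2\tau)$,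
\[
\coth r\,\frac{h'}h=-\tfrac14(1+\tau^2),\qquad -\frac{\Delta h}h=\tfrac12-\tfrac14\tau^2\in\big(\tfrac14,\tfrac12\big],
\]
and by continuity the resulting formulas hold at $r=0$ as well. So $-k\Delta h/h$ never drops below $k/4$, whereas the curvature of the base costs only $2|K|=2$: the trace \eqref{eq:trace} is
\begin{equation}\label{eq:hyptrace}
-2+\tfrac k2-\tfrac k4\tau^2\ \ge\ \frac{k-8}4 ,
\end{equation}
which is positive for $k\ge9$. Let $k\ge9$ and take $N=M\times_hS^k$ (so $\varepsilon=1$). The two horizontal eigenvalues are $-1+\frac k4-\frac k2\tau^2$ and $-1+\frac k4(1+\tau^2)$, both at least $-1-\frac k4$. By \eqref{eq:vertical},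
\[
\mu_F=(k-1)\big(\cosh^2(r/2)-\tfrac14\tau^2\big)+\tfrac12-\tfrac14\tau^2\ \ge\ \tfrac34(k-1).
\]
Thus a mixed pair of eigenvalues has sum at least $\frac34(k-1)-1-\frac k4=\frac k2-\frac74>\frac{k-8}4$, a vertical pair has sum at least $\frac32(k-1)>\frac{k-8}4$, and the horizontal pair is covered by \eqref{eq:hyptrace}. Hence $N$ has two-positive Ricci curvature bounded below by $(k-8)/4>0$. In the disk model of $M$ with the point $r=0$ at the origin, Lemma~\ref{lem:fill} says that $N$ is complete and that the circle $\{r=R\}$ in a slice $M\times\{q\}$ has fill radius at least $R$. After rescaling, this disproves the conjecture for $n=k+2\ge11$.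

For $k=8$ the trace is $2(1-\tau^2)=2/\cosh^2(r/2)$: positive everywhere, but decaying to $0$ at infinity. Dimension ten needs one more idea.

\section{Dimension ten and above}\label{sec:ten}

\subsection{Choosing the metric}

In the unit disk, with $|z|=\tanh(r/2)$, the hyperbolic metric is $v^{-2}|dz|^2$ with $v=(1-|z|^2)/2$, and the function $h$ of Section~\ref{sec:hyp} is $\sqrt{1-|z|^2}$, a multiple of $v^{1/2}$. We look for a better $v$ with the same ansatz. Let
\[
g_M=v^{-2}|dz|^2,\qquad h=v^b,
\]
and let $\nabla$, $\Delta_0$, $D^2$, $|\cdot|$, $\langle\cdot,\cdot\rangle$ denote Euclidean objects from here on in this section, unless a subscript $g_M$ is written. Recall that for $g_M=e^{2\phi}|dz|^2$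
\[
K=-e^{-2\phi}\Delta_0\phi,\qquad
\operatorname{Hess}_{g_M}h=D^2h-d\phi\otimes dh-dh\otimes d\phi+\langle\nabla\phi,\nabla h\rangle|dz|^2 .
\]
With $\phi=-\log v$ this gives
\begin{equation}\label{eq:K}
K=v^2\Delta_0\log v=v\Delta_0v-|\nabla v|^2 .
\end{equation}
For $h=v^b$ we have $dh=bv^{b-1}dv$ and $D^2h=bv^{b-1}D^2v+b(b-1)v^{b-2}dv\otimes dv$. Let $e=ve_0$ be a $g_M$-unit vector, $e_0$ a Euclidean unit vector. Evaluated at $(e,e)$, the terms $-d\phi\otimes dh-dh\otimes d\phi$ contribute $2bv^b\,dv(e_0)^2$, and the last term contributes $-bv^b|\nabla v|^2$, so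
\begin{equation}\label{eq:hess}
\frac{\operatorname{Hess}_{g_M}h(e,e)}h=b\big[v\,D^2v(e_0,e_0)+(b+1)\,dv(e_0)^2-|\nabla v|^2\big].
\end{equation}
Taking the trace, and computing the gradient,
\begin{equation}\label{eq:lap}
\frac{\Delta_{g_M}h}h=b\big[v\Delta_0v+(b-1)|\nabla v|^2\big],\qquad \frac{|\nabla h|^2_{g_M}}{h^2}=b^2|\nabla v|^2 .
\end{equation}
Consequently the horizontal trace \eqref{eq:trace} is
\begin{equation}\label{eq:tracev}
2K-k\frac{\Delta_{g_M}h}h=(kb-2)\,(-v\Delta_0v)+\big(kb(1-b)-2\big)|\nabla v|^2 .
\end{equation}
Since $b(1-b)\le\frac14$, with equality for $b=\frac12$, the coefficient of $|\nabla v|^2$ can be made nonnegative exactly when $k\ge8$, and $b=\frac12$ does it for all these $k$. \emph{From now on $b=\frac12$}, that is, $h=\sqrt v$.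

If $k=8$, then \eqref{eq:tracev} reads $2(-v\Delta_0v)$. So we want a function $v$ on the disk, vanishing at the boundary, such that
\[
-v\Delta_0v\ge\text{const}>0\qquad\text{and}\qquad \int\frac{dt}v=\infty \text{ along radii (completeness)}.
\]
The hyperbolic choice, a multiple of $s=1-|z|^2$, satisfies the second condition and fails the first. Near the boundary we look for a $v$ depending on $s$ for which the main part of $-v\Delta_0v$ is a multiple of $-v\,v_{ss}$. Trying $v=s\lambda^\alpha$ with $\lambda=1-\log s$, one finds $-v\,v_{ss}\approx\alpha\lambda^{2\alpha-1}$ to leading order as $s\to0$, while $\int ds/(s\lambda^\alpha)$ diverges at $0$ if and only if $\alpha\le1$. So any $\alpha\in[\frac12,1]$ should do. We take $\alpha=\frac12$, which makes $|\nabla v|^2$, and thus $|K|$, grow as slowly as possible. The price is that $K\to-\infty$ at infinity, at the rate of $\lambda$; the individual eigenvalues must therefore be estimated relative to $\lambda$.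

\subsection{Estimates}

On $M=\{|z|<1\}$ let
\[
s=1-|z|^2\in(0,1],\qquad\lambda=1-\log s\ge1,\qquad v=s\sqrt\lambda .
\]
All three are smooth. As $\lambda_s=-1/s$,
\begin{equation}\label{eq:vs}
v_s=\lambda^{1/2}-\tfrac12\lambda^{-1/2}\in(0,\lambda^{1/2}],\qquad v_{ss}=-\tfrac1s\big(\tfrac12\lambda^{-1/2}+\tfrac14\lambda^{-3/2}\big).
\end{equation}
Two elementary bounds will be used. Write $s=e^{-t}$, $t\ge0$, so $\lambda=1+t$. Then $1+t\le e^t$ and $1+t\le\frac32(1+\frac23t)\le\frac32e^{2t/3}$, so
\begin{equation}\label{eq:elem}
s\lambda\le1,\qquad v\lambda=s\lambda^{3/2}=(s^{2/3}\lambda)^{3/2}\le(\tfrac32)^{3/2}<2 .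
\end{equation}

\begin{lemma}\label{lem:est}
On $M$ the following hold, for every Euclidean unit vector $e_0$:
\[
2\le-v\Delta_0v\le7,\qquad |\nabla v|^2\le4\lambda,\qquad |v\,D^2v(e_0,e_0)|\le5,\qquad |K|\le11\lambda .
\]
The metric $g_M$ is complete, and for $0<\rho<1$
\[
d_{g_M}\big(0,\{|z|=\rho\}\big)\ge R_\rho:=\sqrt{1-\log(1-\rho^2)}-1 .
\]
\end{lemma}

\begin{proof}
We have $|\nabla s|^2=4|z|^2=4(1-s)$ and $D^2s=-2I$, so $\Delta_0s=-4$. Hence $\Delta_0v=4(1-s)v_{ss}-4v_s$ and, by \eqref{eq:vs},
\[
-v\Delta_0v=4(1-s)\Big(\frac12+\frac1{4\lambda}\Big)+4s\Big(\lambda-\frac12\Big).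
\]
As $\lambda\ge1$, this is at least $2(1-s)+2s=2$; by $s\lambda\le1$ it is at most $3+4=7$. Next, $|\nabla v|^2=4(1-s)v_s^2\le4\lambda$. For the Hessian, $D^2v(e_0,e_0)=v_{ss}\,ds(e_0)^2-2v_s$, where $ds(e_0)^2\le4$, $v|v_{ss}|=\frac12+\frac1{4\lambda}\le\frac34$ and $0\le vv_s=s(\lambda-\frac12)\le1$; so $|vD^2v(e_0,e_0)|\le\frac34\cdot4+2=5$. By \eqref{eq:K}, $|K|\le7+4\lambda\le11\lambda$.

Since $v$ is radial, a curve from $0$ to $\{|z|=\rho\}$ has $g_M$-length at least
\[
\int_0^\rho\frac{dt}{v}\ \ge\ \int_0^\rho\frac{t\,dt}{v}=\frac12\int_{1-\rho^2}^1\frac{ds}{s\sqrt{1-\log s}}=\Big[-\sqrt{1-\log s}\,\Big]_{1-\rho^2}^{1}=R_\rho ,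
\]
where in the first two integrals $v$ is evaluated at $|z|=t$. As $R_\rho\to\infty$ for $\rho\to1$, bounded subsets of $(M,g_M)$ are relatively compact in $M$, and $g_M$ is complete.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Let $k=n-2\ge8$, $h=\sqrt v$ and $\varepsilon^2=\frac1{18}$; that is, on $N=M\times S^k$ let
\[
g=\frac{|dz|^2}{v^2}+\frac v{18}\,g_{S^k},\qquad v=(1-|z|^2)\sqrt{1-\log(1-|z|^2)} .
\]

\emph{Horizontal block.} By \eqref{eq:tracev} with $b=\frac12$ and Lemma~\ref{lem:est} its trace is
\[
\Big(\frac k2-2\Big)(-v\Delta_0v)+\Big(\frac k4-2\Big)|\nabla v|^2\ \ge\ k-4\ \ge\ 4 ;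
\]
here $k\ge8$ is used. For the individual eigenvalues we use \eqref{eq:hess}. Its terms $\frac32dv(e_0)^2-|\nabla v|^2$ lie between $-|\nabla v|^2$ and $\frac12|\nabla v|^2$. So $|\operatorname{Hess}_{g_M}h(e,e)|/h\le\frac12(5+4\lambda)\le\frac92\lambda$, and every horizontal eigenvalue is at least
\[
-11\lambda-\tfrac92k\lambda\ \ge\ -6k\lambda ,
\]
because $11\le\frac{11}8k\le\frac32k$.

\emph{Vertical block.} By \eqref{eq:lap}, $\Delta_{g_M}h/h=\frac12[v\Delta_0v-\frac12|\nabla v|^2]\le0$ and $|\nabla h|_{g_M}^2/h^2=\frac14|\nabla v|^2\le\lambda$. Also $1/(\varepsilon^2h^2)=18/v\ge9\lambda$ by \eqref{eq:elem}. So \eqref{eq:vertical} gives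
\[
\mu_F\ge(k-1)(9\lambda-\lambda)=8(k-1)\lambda\ge7k\lambda ,
\]
using $k\ge8$ again.

\emph{Conclusion.} As $\operatorname{Ric}$ is block diagonal, the sum of two of its eigenvalues is at least $4$ for the horizontal pair, at least $7k\lambda-6k\lambda=k\lambda\ge8$ for a mixed pair, and at least $14k\lambda$ for a vertical pair. So $g$ has two-positive Ricci curvature bounded below by $4$. By Lemmas~\ref{lem:fill} and~\ref{lem:est} it is complete, and the curves $\gamma_\rho=\{|z|=\rho\}\times\{q\}$ bound smoothly embedded disks and satisfy $\operatorname{fillrad}_g(\gamma_\rho)\ge R_\rho$. The metric $\frac4\kappa g$ has the same Ricci tensor, whose eigenvalues are multiplied by $\kappa/4$, so it satisfies the bound $\kappa$. All distances and fill radii are multiplied by $2/\sqrt\kappa$, so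
\[
\operatorname{fillrad}(\gamma_\rho)\ge\frac2{\sqrt\kappa}\Big(\sqrt{1-\log(1-\rho^2)}-1\Big)\longrightarrow\infty\qquad(\rho\to1).
\]
Finally, $M$ is diffeomorphic to $\mathbb R^2$. \qed

\section{A radius bound when $k<8$}\label{sec:bound}

We now show that for $k<8$ inequality \eqref{eq:key} does bound the surface. If $w$ is constant, then \eqref{eq:key} says $2K\ge\kappa$, and Bonnet's argument applies: the second variation of length of a minimizing geodesic involves $-K$, which has a favorable sign. In general $K$ may be negative somewhere and only \eqref{eq:key} is available. The remedy is to minimize a \emph{weighted} length $\int w^a\,ds$. Its second variation contains $\Delta(w^a)$, and $a$ can be chosen so that \eqref{eq:key} cancels $K$ exactly; this forces $a=k/2$. What remains is a one-dimensional quadratic form.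

\begin{lemma}\label{lem:inradius}
Let $\Sigma$ be a connected Riemannian surface without boundary, $p\in\Sigma$, $R>0$, with $\bar B_R(p)$ compact and some point at distance $R$ from $p$. Let $0<k<8$ be real and $\kappa>0$. If a smooth function $w>0$ on a neighborhood of $\bar B_R(p)$ satisfies $-k\Delta w+2Kw\ge\kappa w$, then
\[
R\le\frac{4\pi}{\sqrt{(8-k)\kappa}} .
\]
\end{lemma}

For $k\to0$ the right side tends to Bonnet's constant $\pi\sqrt{2/\kappa}$ for $K\ge\kappa/2$. For integers $k\ge8$ no bound is possible: the function $h$ of Section~\ref{sec:ten} satisfies $-k\Delta h+2Kh\ge4h$ on a complete noncompact surface.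

\begin{proof}
Let $a=k/2\in(0,4)$ and $F=w^a$.

\emph{A minimizer.} Consider curves in $\bar B_R(p)$ from $p$ to $\{d(p,\cdot)=R\}$. There are such curves of finite length: take any rectifiable curve from $p$ to a point at distance $R$ and stop it when it first reaches distance $R$. As $F$ is bounded below by a positive constant on $\bar B_R(p)$, a minimizing sequence for $\int F\,ds$, parametrized with constant speed on $[0,1]$, is uniformly Lipschitz. By Arzel\`a--Ascoli and lower semicontinuity of the $F^2g$-length, a minimizer exists; we stop it when it first reaches distance $R$. Before that it lies in the open set $\{d(p,\cdot)<R\}$. There every curve close to it is an admissible competitor, so it is there, up to parametrization, a smooth geodesic of the metric $F^2g$. Its $g$-length is at least $R$. Fix $0<\ell<R$ and let $c$ be its initial arc of $g$-length $\ell$. Then $c$ is a compact arc in $\{d(p,\cdot)<R\}$, and it minimizes $\int F\,ds$ among all nearby curves with the same endpoints.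

\emph{Second variation.} Parametrize $c$ by $g$-arclength $s\in[0,\ell]$, with unit tangent $T$, unit normal $\nu$ and $\nabla_TT=\kappa_g\nu$. In Fermi coordinates $(s,y)$ along $c$ the metric is $J^2ds^2+dy^2$, and along $c$
\[
J=1,\qquad J_y=-\kappa_g,\qquad J_{yy}=-K .
\]
For smooth $\eta$ vanishing at the endpoints put $E(t)=\int_0^\ell F(s,t\eta)\sqrt{J(s,t\eta)^2+t^2\eta'^2}\,ds$. From $E'(0)=\int\eta(F_y+FJ_y)\,ds=0$ for all $\eta$ we get $F_y=\kappa_gF$ along $c$. Then
\begin{align}
0\le E''(0)&=\int_0^\ell\big(F_{yy}\eta^2+2F_yJ_y\eta^2+FJ_{yy}\eta^2+F\eta'^2\big)\,ds\notag\\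
&=\int_0^\ell F\Big[\eta'^2-K\eta^2-2\kappa_g^2\eta^2+\frac{F_{yy}}F\eta^2\Big]ds .\label{eq:second}
\end{align}
The curves $s=\mathrm{const}$ are geodesics, so $F_{yy}=\operatorname{Hess}F(\nu,\nu)$. Moreover $\operatorname{Hess}F(T,T)=F_{ss}-\kappa_gF_y$. Hence
\[
F_{yy}=\Delta F-F_{ss}+\kappa_gF_y=\Delta F-F_{ss}+\kappa_g^2F .
\]

\emph{Using the inequality for $w$.} Let $\omega=\log w$; primes denote derivatives along $c$. From $F_y=\kappa_gF$ we get $\partial_\nu\omega=\kappa_g/a$, so $|\nabla\omega|^2=\omega'^2+\kappa_g^2/a^2$. Further $F_{ss}/F=a\omega''+a^2\omega'^2$, and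
\[
\frac{\Delta F}F=a\frac{\Delta w}w+a(a-1)|\nabla\omega|^2\le K-\frac\kappa2+a(a-1)\Big(\omega'^2+\frac{\kappa_g^2}{a^2}\Big),
\]
because $a\Delta w/w\le\frac ak(2K-\kappa)$ and $a=k/2$. Insert this in \eqref{eq:second}. The curvature $K$ cancels. The coefficient of $\kappa_g^2\eta^2$ is $-2+1+\frac{a-1}a=-\frac1a<0$, so this term may be dropped. The coefficient of $\omega'^2\eta^2$ is $a(a-1)-a^2=-a$. Thus
\[
0\le\int_0^\ell w^a\Big[\eta'^2-\frac\kappa2\eta^2-a\omega'^2\eta^2-a\omega''\eta^2\Big]ds .
\]

\emph{Removing the weight.} Put $\eta=w^{-a/2}\psi$ with $\psi(0)=\psi(\ell)=0$. Then $w^a\eta'^2=\psi'^2-a\omega'\psi\psi'+\frac{a^2}4\omega'^2\psi^2$, and an integration by parts gives $-\int a\omega''\psi^2=\int2a\omega'\psi\psi'$. So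
\[
0\le\int_0^\ell\Big[\psi'^2+a\omega'\psi\psi'-a\Big(1-\frac a4\Big)\omega'^2\psi^2-\frac\kappa2\psi^2\Big]ds .
\]
It is here that $a<4$, i.e.\ $k<8$, is needed: the coefficient of $-\omega'^2\psi^2$ is then positive and can absorb the cross term,
\[
a\omega'\psi\psi'\le a\Big(1-\frac a4\Big)\omega'^2\psi^2+\frac a{4-a}\psi'^2 .
\]
As $1+\frac a{4-a}=\frac4{4-a}$, we obtain $0\le\int_0^\ell\big[\frac4{4-a}\psi'^2-\frac\kappa2\psi^2\big]ds$. With $\psi=\sin(\pi s/\ell)$ this gives
\[
\ell^2\le\frac{8\pi^2}{(4-a)\kappa}=\frac{16\pi^2}{(8-k)\kappa} .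
\]
Since $\ell<R$ was arbitrary, the lemma follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:warped}]
Let $k=n-2$. By \eqref{eq:ricci} and \eqref{eq:planes}, applied to the horizontal plane, $2K-k\Delta h/h\ge\kappa$ on $M$, which is \eqref{eq:key} for $w=h$. The base $M$ is connected since $N$ is. It is complete: fix $q\in F$; if $(x_j)$ is a Cauchy sequence in $M$, then $(x_j,q)$ is one in $N$, because a curve in $M$ and its copy in $M\times\{q\}$ have the same length; it converges in $N$, so $(x_j)$ converges in $M$. In particular closed balls of $M$ are compact.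

Let $n\le9$, so $k\le7$. For distinct $p,p'\in M$ apply Lemma~\ref{lem:inradius} with $R=d(p,p')$. It gives $\operatorname{diam}M\le4\pi/\sqrt{(8-k)\kappa}=4\pi/\sqrt{(10-n)\kappa}$, and so $M$ is compact. Since $\Delta h/h=\Delta\log h+|\nabla\log h|^2$, integrating $2K\ge\kappa+k\Delta h/h$ over $M$ gives
\[
2\int_MK\ \ge\ \kappa\operatorname{area}(M)+k\int_M|\nabla\log h|^2>0 .
\]
By Gauss--Bonnet $\chi(M)>0$, so $M$ is diffeomorphic to $S^2$ or $\mathbb{RP}^2$. For $n\ge10$ the manifolds constructed in the proof of Theorem~\ref{thm:main} are as required.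
\end{proof}

\section{Stable surfaces with flat normal bundle}\label{sec:stable}

Let $A$ be the second fundamental form of a minimal surface $\Sigma\to N^n$ and $\nabla^\perp$ its normal connection; $e_1,e_2$ is a local orthonormal tangent frame and $R_N$ the curvature tensor of $N$, with the sign for which $\langle R_N(X,V)V,X\rangle=\operatorname{Sec}(X,V)$ for orthonormal $X,V$. The surface is \emph{stable} if the second variation of area is nonnegative, that is,
\begin{equation}\label{eq:stab}
\int_\Sigma|\nabla^\perp V|^2\ \ge\ \int_\Sigma\Big(\sum_{i}\langle R_N(e_i,V)V,e_i\rangle+\sum_{i,j}\langle A(e_i,e_j),V\rangle^2\Big)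
\end{equation}
for all normal fields $V$ with compact support in the interior. By minimality $A(e_2,e_2)=-A(e_1,e_1)$, so the Gauss equation is
\begin{equation}\label{eq:gauss}
K=\operatorname{Sec}(e_1,e_2)+\langle A(e_1,e_1),A(e_2,e_2)\rangle-|A(e_1,e_2)|^2=\operatorname{Sec}(e_1,e_2)-\tfrac12|A|^2 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:stable}]
We may remove the boundary of $\Sigma$, if any: intrinsic distances between interior points do not change, and the points at distance at most $R$ from $p$ are interior by assumption. Let $k=n-2$. Since $\Sigma$ is simply connected and its normal bundle is flat, there is a global parallel orthonormal normal frame $\nu_1,\dots,\nu_k$. For $V=\varphi\nu_\alpha$ we then have $|\nabla^\perp V|^2=|\nabla\varphi|^2$; flatness is used here. Summing \eqref{eq:stab} over $\alpha$,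
\[
k\int|\nabla\varphi|^2\ge\int\varphi^2\Big(\sum_{i,\alpha}\operatorname{Sec}(e_i,\nu_\alpha)+|A|^2\Big).
\]
Since $\sum_\alpha\operatorname{Sec}(e_i,\nu_\alpha)=\operatorname{Ric}(e_i,e_i)-\operatorname{Sec}(e_1,e_2)$, the bracket equals, by \eqref{eq:gauss} and \eqref{eq:planes},
\[
\operatorname{Ric}(e_1,e_1)+\operatorname{Ric}(e_2,e_2)-2\big(K+\tfrac12|A|^2\big)+|A|^2=\operatorname{Ric}(e_1,e_1)+\operatorname{Ric}(e_2,e_2)-2K\ge\kappa-2K .
\]
If $\Sigma$ is noncompact, choose a connected, relatively compact domain $\Omega\subset\Sigma$ with smooth boundary containing the compact set $\bar B_R(p)$; if $\Sigma$ is closed, let $\Omega=\Sigma$. By the last two displays, the first eigenvalue of the operator $-k\Delta+2K-\kappa$ on $\Omega$ (with Dirichlet boundary condition if $\partial\Omega\ne\emptyset$) is nonnegative. Its first eigenfunction $w$ is positive in $\Omega$ and satisfies $-k\Delta w+2Kw\ge\kappa w$. Lemma~\ref{lem:inradius} gives $R\le4\pi/\sqrt{(8-k)\kappa}=4\pi/\sqrt{(10-n)\kappa}$.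
\end{proof}

\begin{remark}
Theorem~\ref{thm:stable} has no analogue for $n\ge10$: in the manifold $M\times_{\varepsilon h}S^k$ of Section~\ref{sec:ten}, a slice $M\times\{q\}$ satisfies all its other hypotheses (with $\kappa=4$), with arbitrarily large $R$. Indeed, slices of a warped product are totally geodesic. If $V$ is the lift of a fixed vector of $T_qS^k$, then $\nabla_XV=(Xh/h)V$ for horizontal $X$, so $V/h$ is parallel along the slice, and the normal bundle is flat. Since $\operatorname{Sec}(X,V)=-\operatorname{Hess}h(X,X)/h$ for unit $X$, inequality \eqref{eq:stab} splits into the components of the normal field in a parallel orthonormal frame, and for each component $\varphi$ it says $\int|\nabla\varphi|^2+\varphi^2\Delta h/h\ge0$. This holds, since with $\varphi=h\psi$ the left side is $\int h^2|\nabla\psi|^2$.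
\end{remark}

\section{Dimensions two and three}\label{sec:low}

\begin{proof}[Proof of Theorem~\ref{thm:low} for $n=2$]
Here $\operatorname{Ric}=Kg$, so the hypothesis is $K\ge\kappa/2$, and $\operatorname{diam}N\le\pi\sqrt{2/\kappa}$ by Bonnet's theorem. For larger $r$ we have $N_r(\gamma)=N$, in which $\gamma$ bounds a disk.
\end{proof}

For $n=3$ we span $\gamma$ by an area-minimizing disk. If the disk runs far from $\gamma$, it contains a large intrinsic ball, and this contradicts Lemma~\ref{lem:inradius}. As the normal bundle is a line bundle, Theorem~\ref{thm:stable} would give the constant $4\pi/\sqrt{7\kappa}$. We do slightly better by using the scalar curvature instead of the Ricci curvature of the tangent plane, which amounts to Lemma~\ref{lem:inradius} with $k=2$.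

\begin{proof}[Proof of Theorem~\ref{thm:low} for $n=3$]
The three pairs of Ricci eigenvalues give
\[
\operatorname{Scal}=\tfrac12\sum_{i<j}(\mu_i+\mu_j)\ge\tfrac{3\kappa}2 .
\]
Let $L=4\pi/(3\sqrt\kappa)$ and suppose that $\operatorname{fillrad}(\gamma)>L$. Then $\gamma$ does not bound a disk in $N_r(\gamma)$ for some $r>L$. Fix $L<R<R'<r$.

\emph{Reduction to a closed manifold.} To have area-minimizing disks at our disposal, we replace $N$ by a closed manifold. If $N$ is compact, let $Y=N$. Otherwise let $\Omega\subset N$ be a compact connected domain with smooth boundary whose interior contains $\overline{N_{3r}(\gamma)}$, which is compact by completeness, and the image of a disk bounded by $\gamma$. Let $Y$ be the double of $\Omega$, with a smooth metric that equals $g$ near these two compact sets in the first copy and is arbitrary elsewhere. A curve in $Y$ or in $N$ of length less than $3r$ starting on $\gamma$ stays in $N_{3r}(\gamma)$, where the metrics agree; so $\{d_Y(\cdot,\gamma)<t\}=N_t(\gamma)$ for $t\le3r$.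

\emph{A minimizing disk.} The curve $\gamma$ is smooth and bounds a disk in $Y$. It even bounds one of finite area: attach a collar in which the boundary values are deformed inside $\gamma$ to a smooth parametrization, and then smooth the map with the boundary values fixed. By Morrey \cite{morrey} there is an area-minimizing disk $f:\bar D\to Y$ spanning $\gamma$, conformal and harmonic in the open disk $D$, continuous on $\bar D$, whose boundary values are a weakly monotone parametrization of $\gamma$. By Osserman \cite{osserman}, Gulliver \cite{gulliver} and Alt \cite{alt1,alt2}, $f$ is an immersion on $D$; here it is essential that $\dim Y=3$. Let $\Sigma=D$ with the induced metric.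

\emph{A compact intrinsic ball.} We have $f(\bar D)\not\subset N_r(\gamma)$. Indeed, attach to $\bar D$ a collar in which the weakly monotone boundary values are deformed, within $\gamma$, to a homeomorphism onto $\gamma$. The result is a disk bounded by $\gamma$ with the same image as $f$, and $\gamma$ bounds no disk in $N_r(\gamma)$. So $d_Y(f(\cdot),\gamma)$ is $0$ on $\partial D$ and at least $r$ somewhere, and by continuity $d_Y(f(x),\gamma)=R'$ for some $x\in D$. As $f$ does not increase distances from $\Sigma$ to $Y$, on the intrinsic closed ball $\bar B_R(x)$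
\[
0<R'-R\ \le\ d_Y(f(\cdot),\gamma)\ \le\ R'+R<2r .
\]
The set $\{z\in\bar D:d_Y(f(z),\gamma)\ge R'-R\}$ is compact and does not meet $\partial D$, so it is a compact subset of $D$. The ball $\bar B_R(x)$ is closed in $D$ and contained in this set; hence it is compact. Since $\Sigma$ is noncompact, it is not equal to $\bar B_R(x)$, so some point has intrinsic distance larger than $R$ from $x$ and, $\Sigma$ being connected, some point has distance exactly $R$.

\emph{Stability.} The minimizing disk $f$ is stable. Its normal line bundle over $D$ is trivial, with a unit normal $\nu$, so \eqref{eq:stab} for $V=\varphi\nu$ reads $\int|\nabla\varphi|^2\ge\int\varphi^2(\operatorname{Ric}(\nu,\nu)+|A|^2)$. Since $\frac12\operatorname{Scal}=\operatorname{Ric}(\nu,\nu)+\operatorname{Sec}(e_1,e_2)$, \eqref{eq:gauss} gives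
\[
\operatorname{Ric}(\nu,\nu)+|A|^2=\tfrac12\operatorname{Scal}-K-\tfrac12|A|^2+|A|^2=\tfrac12\operatorname{Scal}-K+\tfrac12|A|^2 .
\]
On the open set $U=\{z\in D:d_Y(f(z),\gamma)<2r\}$, which contains $\bar B_R(x)$, the metric of $Y$ at the image points is $g$, so this is at least $\frac{3\kappa}4-K$. The ball $\bar B_R(x)$ is connected, being the closure of the path connected open ball $B_R(x)$. So there is a connected domain with smooth boundary that contains $\bar B_R(x)$ and is relatively compact in $U$. As in the proof of Theorem~\ref{thm:stable}, the first Dirichlet eigenfunction $w>0$ of $-\Delta+K-\frac{3\kappa}4$ on this domain satisfies $-2\Delta w+2Kw\ge\frac{3\kappa}2w$. Lemma~\ref{lem:inradius} with $k=2$ and $\frac{3\kappa}2$ in place of $\kappa$ yields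
\[
R\le\frac{4\pi}{\sqrt{6\cdot\frac{3\kappa}2}}=\frac{4\pi}{3\sqrt\kappa}=L ,
\]
which contradicts $R>L$. Hence $\operatorname{fillrad}(\gamma)\le L$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{inradius}
\emph{Inradius Bounds for Stable, Minimal Surfaces in 3-Manifolds with Positive Scalar Curvature},
\texttt{https://open.library.ubc.ca/media/download/pdf/24/1.0072805/1/1293}.

\bibitem{alt1}
Alt, Math. Z. \textbf{127} (1972).

\bibitem{alt2}
Alt, Math. Ann. \textbf{201} (1973).

\bibitem{gulliver}
Gulliver, Ann. of Math. \textbf{97} (1973).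

\bibitem{morrey}
Morrey, Ann. of Math. \textbf{49} (1948).

\bibitem{oneill}
O'Neill, \emph{Semi-Riemannian Geometry}.

\bibitem{osserman}
Osserman, Ann. of Math. \textbf{91} (1970).

\end{thebibliography}

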